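# Incomparable $\Sigma_n^0$-computable numberings of a family

## 1. A partial assignment completed inside a family

The whole talk turns on one construction. We have a family $\mathcal A$ of subsets of $\mathbb N$, a list $\pi(0),\pi(1),\dots$ of its members, and a partial function $\psi$ that attaches to some numbers $q$, called *locations*, an index $\psi(q)$. We want a new list $\mu$ of members of $\mathcal A$ with
$$\mu(q)=\pi(\psi(q))\quad\text{whenever }\psi(q)\text{ is defined.}$$
At a location where $\psi$ is never defined we still need some member of $\mathcal A$, chosen effectively, even though we never learn that $\psi(q)$ stays undefined. We also want some control over that default member.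

If $\emptyset\in\mathcal A$ this is free: enumerate nothing into $\mu(q)$ until $\psi(q)$ converges, and then enumerate $\pi(\psi(q))$. A location that waits forever gets $\emptyset$, which contains no $y$ whatever. In general $\emptyset\notin\mathcal A$, and something else must be done. Here are the precise notions.

**Conventions.** Fix an oracle $X\ge_T\emptyset'$. Let $(\varphi_e)$ list the partial computable functions and $(\Psi_e)$ the partial $X$-computable functions, in standard listings. Since $X\ge_T\emptyset'$, the oracle $X$ decides $\Sigma_1$ questions, uniformly. We write $\langle\cdot,\cdot\rangle$ for a computable bijection $\mathbb N^2\to\mathbb N$, and similarly for triples. Put $K=\{e:\varphi_e(e)\downarrow\}$ and $K^X=\{e:\Psi_e(e)\downarrow\}$; every set c.e. in $X$ is many-one reducible to $K^X$ by a computable function.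

**Definition (numberings).** A *numbering* of $\mathcal A$ is a surjection $\nu:\mathbb N\to\mathcal A$. It is *$X$-computable* if $\{\langle x,y\rangle:y\in\nu(x)\}$ is c.e. in $X$. A map $\theta:\mathbb N\to\mathcal A$ that need not be onto is *uniformly c.e. in $X$* if $\{\langle x,y\rangle : y\in\theta(x)\}$ is c.e. in $X$.

**Definition (reducibility).** For numberings of $\mathcal A$, $\nu\le\mu$ means $\nu=\mu\circ f$ for some total *computable* $f$. We write $\nu\le_X\mu$ if $\nu=\mu\circ g$ for some total $X$-computable $g$. Two numberings are *incomparable* if $\nu\not\le\mu$ and $\mu\not\le\nu$.

The sets are enumerated with the help of $X$, but reductions may not use $X$. This mismatch drives everything below.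

**Definition (principal, least).** An $X$-computable numbering $\nu$ of $\mathcal A$ is *principal* if $\mu\le\nu$ for every $X$-computable numbering $\mu$ of $\mathcal A$, and *least* if $\nu\le\mu$ for every such $\mu$. The family $\mathcal A$ is *principal* if it has a principal $X$-computable numbering.

**Example 1.** Let $\mathcal A=\{\emptyset,\{0\}\}$. For a numbering $\nu$ of $\mathcal A$ put $Y_\nu=\{w:0\in\nu(w)\}$. The $X$-computable numberings correspond to the sets $Y_\nu$ that are c.e. in $X$ and different from $\emptyset$ and $\mathbb N$, and $\nu\le\mu$ says exactly that $Y_\nu\le_m Y_\mu$. So $\nu$ is principal iff $Y_\nu$ is $m$-complete among the sets c.e. in $X$; for instance $Y_\nu=K^X$ gives a principal numbering. And $\nu$ is least iff $Y_\nu$ is computable. Indeed, if $Y_\nu$ is computable and $\mu$ is given, pick $a,b$ with $\mu(a)=\{0\}$, $\mu(b)=\emptyset$ and send $w$ to $a$ or $b$ according to whether $w\in Y_\nu$. Conversely, if $\nu$ is least, then $\nu\le\eta$ for the numbering with $\eta(0)=\{0\}$ and $\eta(x)=\emptyset$ for $x>0$; if $f$ is the reduction, then $Y_\nu=f^{-1}(0)$ is computable.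

The construction announced above exists as soon as $\pi$ is principal.

**Completion Lemma.** Let $\pi$ be a principal $X$-computable numbering of $\mathcal A$, let $y\in\mathbb N$ and let $i_1$ satisfy $y\notin\pi(i_1)$. For every partial $X$-computable $\psi$ there is a total computable $f$ such that
$$\pi(f(q))=\pi(\psi(q))\ \text{ for } q\in\operatorname{dom}\psi,\qquad y\notin\pi(f(q))\ \text{ for } q\notin\operatorname{dom}\psi. \tag{1}$$

Principality matters here. Take $\mathcal A=\{\{0\},\{1\}\}$ with $\pi(0)=\{0\}$ and $\pi(i)=\{1\}$ for $i\ge1$. Let $\psi(e)=1-\Psi_e(e)$ if $\Psi_e(e)\in\{0,1\}$, and undefined otherwise; no total $X$-computable function extends $\psi$. If $f$ were computable with $\pi(f(q))=\pi(\psi(q))$ on $\operatorname{dom}\psi$, then sending $q$ to the unique element of $\pi(f(q))$ would be a total $X$-computable extension of $\psi$, which is impossible.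

What is the lemma for? It lets us build a numbering $\mu=\pi\circ f$ by an $X$-computable construction that assigns values to locations at its leisure, or never, while we know that every neglected location holds a set without $y$. With this we shall produce numberings incomparable with a given one.

## 2. Badaev's theorem and its $\Sigma_n^0$ version

Fix $n\ge2$. A numbering $\nu$ is *$\Sigma_n^0$-computable* if $\{\langle x,y\rangle:y\in\nu(x)\}$ is $\Sigma_n^0$, and a family is $\Sigma_n^0$-computable if it has such a numbering. By Post's theorem a set is $\Sigma_n^0$ iff it is c.e. in $\emptyset^{(n-1)}$, so these are the notions of Section 1 for $X=\emptyset^{(n-1)}$, and $X\ge_T\emptyset'$ because $n\ge2$. "Principal" and "least" are meant among the $\Sigma_n^0$-computable numberings of the family.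

Two results are taken as known.

1. Badaev's theorem, for families of c.e. sets: for any non-principal non-least computable numbering $\nu$ of a family of c.e. sets there is a computable numbering of that family that is incomparable with $\nu$.
2. If $\mathcal A$ is a $\Sigma_n^0$-computable non-principal family, then for every $\Sigma_n^0$-computable non-least numbering $\nu$ of $\mathcal A$ there is a $\Sigma_n^0$-computable numbering of $\mathcal A$ incomparable with $\nu$.

The problem, whose source is "On non-principal arithmetical numberings and families" (http://vixra.org/pdf/2312.0087v1.pdf), asks whether Badaev's theorem holds for $\Sigma_n^0$-computable families. In plain words: if $\nu$ is neither at the top nor at the bottom, must there be a numbering beside it? The answer is yes.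

**Theorem 1.** Let $X\ge_T\emptyset'$, let $\mathcal A$ be a family with a principal $X$-computable numbering, and let $\nu$ be an $X$-computable numbering of $\mathcal A$ that is neither principal nor least. Then some $X$-computable numbering $\mu$ of $\mathcal A$ is incomparable with $\nu$.

**Corollary.** Let $n\ge2$, let $\mathcal A$ be $\Sigma_n^0$-computable, and let $\nu$ be a $\Sigma_n^0$-computable numbering of $\mathcal A$ that is neither principal nor least. Then there is a $\Sigma_n^0$-computable numbering of $\mathcal A$ incomparable with $\nu$.

**Proof of the Corollary from Theorem 1.** If $\mathcal A$ is principal, apply Theorem 1 with $X=\emptyset^{(n-1)}$. Otherwise apply known result (2). $\square$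

Known result (2) is used only here, and everything else is proved in full.

## 3. One set, two sets, three sets

If $\mathcal A$ has a single member, there is only one numbering. It is both principal and least, so the theorem is vacuous.

Let $\mathcal A=\{\emptyset,\{0\}\}$. By Example 1, Theorem 1 says: if $Y$ is c.e. in $X$, not computable, and not $m$-complete among the sets c.e. in $X$, then some set c.e. in $X$ is $m$-incomparable with $Y$. One instance can be done by hand. Take $X=\emptyset'$ and $Y=K$. This $Y$ is not computable, and it is not $m$-complete for $\Sigma_2^0$, since every set $m$-reducible to $K$ is $\Sigma_1^0$. The complement $\overline K$ is c.e. in $\emptyset'$. Each of $K\le_m\overline K$ and $\overline K\le_m K$ would make $K$ both $\Sigma_1^0$ and $\Pi_1^0$, hence computable. So $\overline K$ is $m$-incomparable with $K$.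

With three sets a new phenomenon appears. Let $\mathcal A=\{\emptyset,\{0\},\{0,1\}\}$ and
$$\nu(2x)=\begin{cases}\{0,1\}&x\in K,\\ \{0\}&x\notin K,\end{cases}\qquad \nu(2x+1)=\emptyset .$$
The question "$0\in\nu(w)$?" is decidable: it says that $w$ is even. Nevertheless $\nu$ is not least. Consider $\eta(0)=\emptyset$, $\eta(1)=\{0\}$, $\eta(x)=\{0,1\}$ for $x\ge2$. If $\nu=\eta\circ f$ with $f$ computable, then $x\in K\iff f(2x)\ge2$, and $K$ would be computable. This family is principal. Let $W_e^X$ be the domain of $\Psi_e$, and let $\pi(\langle e,x\rangle)$ contain $0$ iff $\langle x,0\rangle$ or $\langle x,1\rangle$ is in $W_e^X$, and contain $1$ iff $\langle x,1\rangle\in W_e^X$. All values lie in $\mathcal A$, and if $\{\langle x,z\rangle:z\in\mu(x)\}=W_e^X$ for a numbering $\mu$ of $\mathcal A$, then $\mu(x)=\pi(\langle e,x\rangle)$. In particular $\pi$ is onto, since $\mathcal A$ has $X$-computable numberings such as $\eta$.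

So for a number $y$ lying in some but not all members of $\mathcal A$, the set $Y=\{w:y\in\nu(w)\}$ may or may not be computable, even if $\nu$ is not least. The proof splits along this line.

## 4. Proof of the Completion Lemma

Throughout this section $\pi$ is a principal $X$-computable numbering of $\mathcal A$.

**Lemma 1.** If $\theta:\mathbb N\to\mathcal A$ is uniformly c.e. in $X$, then $\theta=\pi\circ f$ for some computable $f$. In particular, for every total $X$-computable $g$ there is a computable $f$ with $\pi\circ g=\pi\circ f$.

**Proof.** The map $2x\mapsto\theta(x)$, $2x+1\mapsto\pi(x)$ is an $X$-computable numbering of $\mathcal A$, so it reduces to $\pi$ by a computable function. Restrict that function to the even numbers. For the second part, $\pi\circ g$ is uniformly c.e. in $X$. $\square$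

Thus $X$-computable index changes can be replaced by computable ones, at the level of $\pi$. A fixed point theorem follows; we shall need it in Section 5.

**Lemma 2.** For every total $X$-computable $d$ there is $x$ with $\pi(d(x))=\pi(x)$.

**Proof.** Let $g(e)=d(\varphi_e(e))$ if $\varphi_e(e)\downarrow$, and $g(e)=0$ otherwise. Since $X$ decides whether $\varphi_e(e)\downarrow$, the function $g$ is total and $X$-computable. By Lemma 1 there is a total $\varphi_a$ with $\pi\circ g=\pi\circ\varphi_a$. Put $x=\varphi_a(a)$. Then $\pi(x)=\pi(\varphi_a(a))=\pi(g(a))=\pi(d(\varphi_a(a)))=\pi(d(x))$. $\square$

The next lemma gives the first half of (1). The difficulty is that Lemma 1 is about total functions. The trick is to ask, for each bound $t$, only whether $\psi(x)$ halts within $t$ steps, and otherwise to pass the question on to $t+1$.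

**Lemma 3.** For every partial $X$-computable $\psi$ there is a total computable $f$ with $\pi(f(x))=\pi(\psi(x))$ whenever $\psi(x)\downarrow$.

**Proof.** Define
$$g(\langle e,x,t\rangle)=\begin{cases}\psi(x)&\text{if }\psi(x)\text{ halts in}\le t\text{ steps},\\ \varphi_e(\langle e,x,t+1\rangle)&\text{otherwise, if this converges},\\ 0&\text{otherwise.}\end{cases}$$
Again $X$ decides the convergence in the second line, so $g$ is total and $X$-computable. By Lemma 1 there is a total $\varphi_a$ with $\pi\circ\varphi_a=\pi\circ g$. Put $r(x,t)=\varphi_a(\langle a,x,t\rangle)$, a total computable function. Then $\pi(r(x,t))=\pi(g(\langle a,x,t\rangle))$. If $\psi(x)$ halts in at most $t$ steps, this equals $\pi(\psi(x))$. Otherwise it equals $\pi(\varphi_a(\langle a,x,t+1\rangle))=\pi(r(x,t+1))$. So if $\psi(x)$ halts in exactly $t^*$ steps, then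
$$\pi(r(x,0))=\pi(r(x,1))=\dots=\pi(r(x,t^*))=\pi(\psi(x)).$$
Take $f(x)=r(x,0)$. $\square$

Applying Lemma 3 to the partial $X$-computable function $\langle e,q\rangle\mapsto\Psi_e(q)$ gives a total computable $F$ with
$$\pi(F(e,q))=\pi(\Psi_e(q))\quad\text{whenever }\Psi_e(q)\downarrow. \tag{2}$$

**Proof of the Completion Lemma.** We must prevent $y$ from entering a default value. We do it by a threat: should $y$ appear at a location where $\psi$ has not yet converged, we would define the value there to be $i_1$, whose set omits $y$. The recursion theorem lets us watch our own default values.

Fix finite sets $\pi_s(x)$, uniformly $X$-computable and increasing in $s$, with union $\pi(x)$. For each $e$ define a partial function $\psi^{(e)}$ as follows. To compute $\psi^{(e)}(q)$, go through $s=0,1,2,\dots$. If $\psi(q)$ halts within $s$ steps, output $\psi(q)$ and halt. Otherwise, if $y\in\pi_s(F(e,q))$, output $i_1$ and halt. Otherwise go to $s+1$.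

This is partial $X$-computable uniformly in $e$, so there is a total computable $h$ with $\Psi_{h(e)}=\psi^{(e)}$. By the recursion theorem relative to $X$ there is $e$ with $\Psi_e=\Psi_{h(e)}=\psi^{(e)}$. Fix this $e$ and let $f(q)=F(e,q)$. By (2),
$$\pi(f(q))=\pi(\psi^{(e)}(q))\quad\text{whenever }\psi^{(e)}(q)\downarrow.$$

The output $i_1$ is never produced by the second rule. If it were, for some $q$, then $y\in\pi_s(f(q))\subseteq\pi(f(q))$ for the stage $s$ concerned, while $\pi(f(q))=\pi(\psi^{(e)}(q))=\pi(i_1)\not\ni y$, a contradiction. Hence $\psi^{(e)}=\psi$: where $\psi(q)$ converges, the first rule gives $\psi(q)$, and where it diverges, no rule ever applies. The first half of (1) follows. If $q\notin\operatorname{dom}\psi$ and $y\in\pi(f(q))$, then $y\in\pi_s(f(q))$ for some $s$ and the second rule would apply, which we have excluded. So $y\notin\pi(f(q))$. $\square$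

## 5. Finite extensions, and what they prove

Now let $\mathcal A,\pi,\nu$ be as in Theorem 1, with $\pi$ principal. First, $\pi\not\le\nu$, since otherwise every $X$-computable numbering $\mu$ of $\mathcal A$ would satisfy $\mu\le\pi\le\nu$ and $\nu$ would be principal. Hence $|\mathcal A|\ge2$, because with a single member $\pi=\nu$. So some number lies in one member of $\mathcal A$ and not in another, and we fix
$$y,i_0,i_1\ \text{ with }\ y\in\pi(i_0),\quad y\notin\pi(i_1),\qquad Y=\{w:y\in\nu(w)\}.$$

The natural first attempt is to put $\mu=\pi\circ g$ and build a total $X$-computable $g$ by finite extensions, meeting one requirement after another. We state precisely what this gives, with an arbitrary $\rho$ in place of $\pi$.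

**Proposition A.** Let $\rho,\nu$ be $X$-computable numberings of a family $\mathcal A$ with $\rho\not\le_X\nu$ and $\nu$ not least. Then some $X$-computable numbering of $\mathcal A$ is incomparable with $\nu$.

**Proof.** *The construction of $g$.* We build $g$ so that $\rho\le_X\rho\circ g$ and so that a reduction $\nu=\rho\circ g\circ\varphi_k$ would hand us $\rho\le_X\nu$. Let $D$ denote the current finite domain of $g$; at the start $D=\emptyset$. At stage $s$ do the following. First let $v_s$ be the least number not in $D$, and set $g(v_s)=s$. Then, for $k=0,\dots,s$ in turn, let $w_{k,0},\dots,w_{k,m-1}$ be the numbers already chosen for $k$. Ask $X$ whether there is $w$ with $\varphi_k(w)\downarrow\notin D$; this is a $\Sigma_1$ question, as $D$ is finite. If so, let $w_{k,m}$ be the first such $w$ found and set $g(\varphi_k(w_{k,m}))=m$.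

The choice of $v_s$ makes $g$ total, and $g$ is $X$-computable. Let $\mu=\rho\circ g$. Since $\mu(v_s)=\rho(s)$, the map $\mu$ is an $X$-computable numbering of $\mathcal A$, and $\rho\le_X\mu$ through $s\mapsto v_s$.

*Why $\mu\not\le\nu$.* If $\mu=\nu\circ f$ with $f$ computable, then $\rho(s)=\nu(f(v_s))$, so $\rho\le_X\nu$, a contradiction.

*Why $\nu\not\le\mu$.* Suppose $\nu=\mu\circ\varphi_k$ with $\varphi_k$ total. We first show that $\operatorname{ran}\varphi_k$ is infinite. If it were finite, then for any $X$-computable numbering $\eta$ of $\mathcal A$ we could choose, for each $q\in\operatorname{ran}\varphi_k$, some $r_q$ with $\eta(r_q)=\mu(q)$. Then $\nu(x)=\eta(r_{\varphi_k(x)})$, with $x\mapsto r_{\varphi_k(x)}$ computable, so $\nu\le\eta$. As $\eta$ was arbitrary, $\nu$ would be least, a contradiction. Hence, at every stage $s\ge k$, the question asked for $k$ is answered yes, and all $w_{k,j}$ get defined. The map $j\mapsto w_{k,j}$ is $X$-computable, and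
$$\nu(w_{k,j})=\mu(\varphi_k(w_{k,j}))=\rho(g(\varphi_k(w_{k,j})))=\rho(j).$$
So $\rho\le_X\nu$, a contradiction. $\square$

To use this with $\rho=\pi$ we need $\pi\not\le_X\nu$, which is more than the $\pi\not\le\nu$ that we have. If $Y$ is computable we get it.

**Lemma 4.** If $Y$ is computable, then $\pi\not\le_X\nu$.

**Proof.** Suppose $\pi=\nu\circ g$ with $g$ total $X$-computable. Since $\pi$ is principal, $\nu=\pi\circ h$ with $h$ computable. Choose $l_0,l_1$ with $y\in\nu(l_0)$ and $y\notin\nu(l_1)$. Let $d(x)=h(l_1)$ if $g(x)\in Y$, and $d(x)=h(l_0)$ otherwise; this is total and $X$-computable. As $\pi(h(l_1))=\nu(l_1)$ omits $y$ and $\pi(h(l_0))=\nu(l_0)$ contains $y$,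
$$y\in\pi(x)=\nu(g(x))\iff g(x)\in Y\iff d(x)=h(l_1)\iff y\notin\pi(d(x)).$$
So $\pi(d(x))\ne\pi(x)$ for all $x$, contradicting Lemma 2. $\square$

Therefore Theorem 1 holds when $Y$ is computable. When $Y$ is not computable the attempt can really fail, because $\pi\le_X\nu$ is possible.

**Example 2.** Let $\mathcal A=\{\emptyset,\{0\}\}$ and $\pi(x)=\{0\}$ iff $x\in K^X$, a principal numbering by Example 1. Let
$$p(0)=1+\max(\{0\}\cup\{\varphi_0(0):\varphi_0(0)\downarrow\}),$$
$$p(x+1)=1+\max\big(\{p(x)\}\cup\{\varphi_e(x+1):e\le x+1,\ \varphi_e(x+1)\downarrow\}\big).$$
The function $p$ is $X$-computable, strictly increasing, and exceeds every total computable function at all large arguments. Let $Y=\{p(x):x\in K^X\}$, a set c.e. in $X$, and let $\nu(w)=\{0\}$ iff $w\in Y$. Then $\pi=\nu\circ p$, so $\pi\le_X\nu$; every other $X$-computable numbering $\rho$ of $\mathcal A$ also satisfies $\rho\le\pi\le_X\nu$, and Proposition A does not apply with any $\rho$.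

Yet $\nu$ is neither least nor principal. It is not least, since a computable $Y$ would make $K^X$ computable in $X$ through $p$. Next, $Y$ has no infinite c.e. subset. Otherwise it would have an infinite computable subset, listed in increasing order by a computable $u$. The element number $n$ of $Y$ (counting from $0$) is at least $p(n)$ and at most $u(n)$, so $u(n)\ge p(n)$ for all $n$, contrary to the growth of $p$. Now if $K\le_m Y$ via a computable $h$, then $h(K)$ is a c.e. subset of $Y$, hence finite, and $K=h^{-1}(h(K))$ because $x\notin K$ gives $h(x)\notin Y$. So $K$ would be computable. Thus $K\not\le_mY$, and as $K$ is c.e. in $X$, $\nu$ is not principal.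

The exact point of failure is the end of the proof of Proposition A. The numbers $v_s$ and $w_{k,j}$ are found with the help of $X$, so the reduction of $\rho$ to $\nu$ obtained from them is only $X$-computable, and with $\rho=\pi$ it contradicts nothing.

What remains is this.

**Proposition B.** Let $\mathcal A,\pi,\nu,y,i_0,i_1,Y$ be as above ($\pi$ principal, $\pi\not\le\nu$), and let $Y$ be non-computable. Then some $X$-computable numbering of $\mathcal A$ is incomparable with $\nu$.

**Proof of Theorem 1 from Propositions A and B.** If $Y$ is computable, Lemma 4 gives $\pi\not\le_X\nu$, and Proposition A with $\rho=\pi$ applies. If $Y$ is not computable, Proposition B applies. $\square$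

## 6. Copying $\pi$ along computable sequences of locations

To contradict $\pi\not\le\nu$ we need a *computable* reduction, so the sequence of locations used against each $\varphi_k$ must be computable and laid down in advance. On the other hand, a location of such a sequence may have to wait for its value, perhaps forever, and this is what the Completion Lemma permits. We shall build a partial $X$-computable $\psi$ and put $\mu=\pi\circ f$ with $f$ as in (1). So
$$\mu(q)=\pi(\psi(q))\ \text{ for } q\in\operatorname{dom}\psi,\qquad y\notin\mu(q)\ \text{ for } q\notin\operatorname{dom}\psi. \tag{3}$$

The requirements, in the priority order $R_0,R_1,R_2,\dots$ (smaller index means higher priority), are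

* $R_{3k}=P_k$: $\mu\ne\nu\circ\varphi_k$, or $\varphi_k$ is not total;
* $R_{3k+1}=M_k$: $\nu\ne\mu\circ\varphi_k$, or $\varphi_k$ is not total;
* $R_{3k+2}=S_k$: $\pi(k)\in\operatorname{ran}\mu$.

Fix finite sets $\pi_s(x),\nu_s(x)$, uniformly $X$-computable and increasing in $s$, with unions $\pi(x)$ and $\nu(x)$. Equality of sets is judged through finite evidence.

**Lemma 5.** (a) If $\pi(j)=\nu(w)$, then for each $m$ we have $\pi_s(j)\cap[0,m)=\nu_s(w)\cap[0,m)$ for all large $s$. (b) If there are $s_m\to\infty$ such that $\pi_{s_m}(j)\cap[0,m)=\nu_{s_m}(w)\cap[0,m)$ for all large $m$, then $\pi(j)=\nu(w)$.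

**Proof.** (a) For fixed $m$ the two sides stabilize, as $s$ grows, to $\pi(j)\cap[0,m)$ and $\nu(w)\cap[0,m)$. (b) If $z\in\pi(j)$, take $m>z$ so large that $z\in\pi_{s_m}(j)$ and the hypothesis holds. Then $z\in\nu_{s_m}(w)\subseteq\nu(w)$. The converse inclusion is the same. $\square$

**The strategy for $P_k$ alone.** Take a computable sequence of locations $c_0,c_1,\dots$. When $c_0,\dots,c_{m-1}$ carry the values $0,\dots,m-1$, wait until every $\varphi_k(c_j)$, $j<m$, converges and $\pi_s(j)$, $\nu_s(\varphi_k(c_j))$ agree below $m$; then put $\psi(c_m)=m$. If this goes on forever, Lemma 5(b) gives $\pi(j)=\nu(\varphi_k(c_j))$ for all $j$, so $\pi\le\nu$, a contradiction. So it stops at some $m$. If we had $\mu=\nu\circ\varphi_k$ with $\varphi_k$ total, then $\pi(j)=\mu(c_j)=\nu(\varphi_k(c_j))$ for $j<m$, and by Lemma 5(a) it would not stop at $m$. So $P_k$ is met. The location $c_m$ waits forever.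

**The strategy for $M_k$ alone.** Now the locations must lie in $\operatorname{ran}\varphi_k$. Search computably for $w_0,w_1,\dots$ with distinct values $q_t=\varphi_k(w_t)$, and put $\psi(q_m)=m$ when $\pi_s(j)$ and $\nu_s(w_j)$ agree below $m$ for all $j<m$. As before, infinitely many such actions would yield $\pi(j)=\nu(w_j)$ with $j\mapsto w_j$ computable. If there are finitely many and a location $q_m$ waits forever, $M_k$ is met as before. The new outcome is that the search for $q_m$ fails. For one requirement alone this means that $\operatorname{ran}\varphi_k$ is finite; then $\nu=\mu\circ\varphi_k$ would give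
$$Y=\varphi_k^{-1}(\{q\in\operatorname{ran}\varphi_k:y\in\mu(q)\}),$$
the preimage of a finite set under a total computable function, so $Y$ would be computable. This is how the hypothesis on $Y$ is used.

**Several requirements together.** Now $M_k$ may not take the locations of higher-priority requirements, and its search can fail although $\operatorname{ran}\varphi_k$ is infinite. The argument just given survives if $\operatorname{dom}\psi\cap\operatorname{ran}\varphi_k$ is finite, because by (3) all other locations in $\operatorname{ran}\varphi_k$ hold sets without $y$. So the locations forbidden to $M_k$ must contain only finitely many that ever receive a value. The following geography makes this possible. Let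
$$C_p=\{\langle p,j\rangle:j\in\mathbb N\},\qquad \operatorname{col}(\langle p,j\rangle)=p .$$
Each $P_k$ works down one column. Each $M_k$ works across columns, taking at most one location per column and only columns beyond a bound $b$. Then a lower-priority $P$ avoids a higher $M_k$ by starting low enough in its column, and a lower-priority $M$ avoids a higher $P$ by its bound. A lower-priority $M$ avoids a higher-priority $M_i$ by a computable test: since the columns of the locations of $M_i$ strictly increase, one generates them until the column in question is reached. This test never ends if the list of $M_i$ is finite. That finiteness is noticed, at some finite stage, by asking $X$ whether the term with index $s$ exists. At that moment we declare $M_i$ exhausted, restart the lower-priority requirements, and let them avoid the finitely many locations of $M_i$ by going beyond their columns.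

## 7. The construction of $\psi$

**Data of $P_k$.** At a given time $P_k$ either has no data or has data $(p,j_0)$. In the second case put $c_j=\langle p,j_0+j\rangle$.

**Data of $M_k$.** At a given time $M_k$ either has no data or has data $(b,G)$, where $b\in\mathbb N$ and $G$ is a finite list of requirements $M_i$, $i<k$, each together with its own data. The data determine a partial computable sequence of terms $(w_t,q_t)$, $t=0,1,\dots$, by recursion on $t$. Given the terms with index $<t$, search by dovetailing for $w$ with $\varphi_k(w)\downarrow=q$ such that

* $\operatorname{col}(q)>b$, and $\operatorname{col}(q)>\operatorname{col}(q_{t-1})$ if $t>0$;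
* for each $M_i\in G$, some term of the sequence of $M_i$ is found whose $q$-component has column $\ge\operatorname{col}(q)$, and $q$ is not the $q$-component of any term of $M_i$ up to and including that one.

The first $w$ found gives $(w_t,q_t)=(w,\varphi_k(w))$. The existing terms form an initial segment. Let $Q_k$ be the set of all existing $q_t$. (The definition refers to sequences of $M_i$ with $i<k$ only, so it is well founded.)

**Example 3.** Let $M_0$ have $b=0$, $G$ empty, $\varphi_0(w)=\langle w,0\rangle$, and suppose its search meets the $w$ in increasing order. Then $Q_0=\{\langle t,0\rangle:t\ge1\}$. Let $M_1$ have $b=5$ and $G=\{M_0\}$. If $\varphi_1(w)=\langle w,0\rangle$, then every $\varphi_1(w)$ in a column beyond $5$ lies in $Q_0$, so $M_1$ has no terms and $Q_1=\emptyset$, although $\operatorname{ran}\varphi_1$ is infinite. If $\varphi_1(w)=\langle w,w\bmod 2\rangle$, the candidates passing the tests are the $\langle w,1\rangle$ with $w\ge7$ odd, and $Q_1$ is an infinite set of these.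

Two properties hold for any data:
$$Q_k\cap Q_i=\emptyset\ \text{ for } M_i\in G,\qquad |Q_k\cap C_p|\le1\ \text{ for all } p. \tag{4}$$
The second is clear since the columns of $q_0,q_1,\dots$ strictly increase. For the first, let $q\in Q_k$. The search found a term of $M_i$, with column $\ge\operatorname{col}(q)$, such that $q$ does not occur in the sequence of $M_i$ up to that term. All later terms of $M_i$ have columns $>\operatorname{col}(q)$, so $q$ does not occur later either.

An index for the sequence is computable from the data. So "the term $q_t$ exists", "$q\in Q_k$" and "$Q_k\cap C_p\ne\emptyset$" are $\Sigma_1$ statements and are decided by $X$. If the answer to the last is yes, the unique element of $Q_k\cap C_p$ can be found.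

**Exhaustion, initialization, freshness.** $M_k$ with its current data may be declared *exhausted*; this will be done only when $Q_k$ is finite. An exhausted $M_k$ keeps its data. To *initialize* a $P$ or an $M$ means to cancel its data and, for an $M$, its exhausted status. Values of $\psi$ are never cancelled. A number is *fresh* at stage $s$ if it exceeds $s$, every column meeting $\operatorname{dom}\psi_s$, all numbers $p$ and $b$ assigned as data so far, and every column meeting $Q_k$ for each currently exhausted $M_k$. For an exhausted $M_k$ the finite set $Q_k$ is computed with $X$ by asking successively whether $q_0,q_1,\dots$ exist.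

**Stage $s$.** Start with $\psi_0=\emptyset$ and no data. At stage $s$ let $R_r$, $r\le s$, be the requirement of highest priority that requires attention, if there is one. Perform its action, then initialize all $P$ and $M$ of lower priority. The result is $\psi_{s+1}$. The clauses are as follows; if several apply to one requirement, the first is used.

$P_k$ *requires attention* if one of these holds.

* (a) It has no data. Action: choose $p$ fresh, and $j_0$ so large that no $\langle p,j\rangle$ with $j\ge j_0$ lies in $Q_i$ for any higher-priority, non-exhausted $M_i$. Assign data $(p,j_0)$.
* (b) It has data, exactly $c_0,\dots,c_{m-1}$ among the $c_j$ are in $\operatorname{dom}\psi_s$, and for all $j<m$ we have $\varphi_k(c_j)\downarrow$ and $\pi_s(j)\cap[0,m)=\nu_s(\varphi_k(c_j))\cap[0,m)$. Action: put $\psi(c_m)=m$.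

$M_k$ *requires attention* if one of these holds.

* (a) It has no data. Action: choose $b$ fresh, let $G$ be the list of all $M_i$, $i<k$, that are not exhausted, with their data, and assign $(b,G)$.
* (b) It has data, is not exhausted, and the term with index $s$ of its sequence does not exist. Action: declare it exhausted.
* (c) It has data (exhausted or not), exactly $q_0,\dots,q_{m-1}$ among the elements of $Q_k$ are in $\operatorname{dom}\psi_s$, the term $q_m$ exists, and $\pi_s(j)\cap[0,m)=\nu_s(w_j)\cap[0,m)$ for all $j<m$. Action: put $\psi(q_m)=m$.

$S_k$ *requires attention* if it has never acted. Action: choose $p$ fresh and $q\in C_p$ with $q\notin Q_i$ for every higher-priority non-exhausted $M_i$; put $\psi(q)=k$.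

**The instructions can be carried out, with $X$.** When $R_r$ acts, no requirement of higher priority requires attention, so by the clauses (a) all higher-priority $P$ and $M$ have data; hence the sets $Q_i$ mentioned are defined. By (4) each of the finitely many sets $Q_i$ has at most one element in $C_p$, and $X$ decides whether it has one and finds it; so $j_0$ in clause (a) of $P_k$ and $q$ in the action of $S_k$ exist and are found. Membership of the finitely many elements of $\operatorname{dom}\psi_s$ in $Q_k$ is decided by $X$, and so are the convergence of $\varphi_k(c_j)$ and the existence of terms. When clause (b) of $M_k$ applies, $Q_k$ has at most $s$ elements, so exhausted requirements do have finite $Q_k$. Finally, Claim 1 below shows that $\psi$ is never redefined at an old argument. Thus $\psi=\bigcup_s\psi_s$ is a partial $X$-computable function. It was built without reference to $f$. Now let $f$ be given by the Completion Lemma for this $\psi$, and let $\mu=\pi\circ f$. Then $\mu$ is uniformly c.e. in $X$ with values in $\mathcal A$, and (3) holds.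

## 8. Verification

**Observation.** While $M_k$ keeps its data $(b,G)$, no requirement of higher priority acts, since such an action would initialize $M_k$. So, during that period, each $M_i\in G$ keeps the data recorded in $G$ and stays non-exhausted (being declared exhausted is an action).

**Claim 1.** At every stage $s$ the following hold.

* If $P_k$ has data, then the $c_j$ in $\operatorname{dom}\psi_s$ are $c_0,\dots,c_{m-1}$ for some $m$, and $\psi(c_j)=j$ for $j<m$. All of these were put in by $P_k$ since it received its data.
* If $M_k$ has data, then the elements of $Q_k$ in $\operatorname{dom}\psi_s$ are $q_0,\dots,q_{m-1}$ for some $m$, and $\psi(q_j)=j$ for $j<m$. All of these were put in by $M_k$ since it received its data.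

In particular $c_m$ (respectively $q_m$) is not in $\operatorname{dom}\psi_s$ when it is used in an action.

**Proof.** *Purpose: to show that requirements do not disturb each other's locations.* We argue by induction on stages and consider a period during which the requirement in question keeps its data.

When the data are assigned, no location is yet in the domain. For $P_k$ this holds because $p$ exceeds every column meeting the domain, and for $M_k$ because $b$ does and all columns of $Q_k$ are $>b$. During the period no requirement of higher priority acts. The requirement itself puts in its locations in the stated order with the stated values. It remains to see that lower-priority requirements do not use these locations. All lower-priority $P$ and $M$ were initialized when the data in question were assigned. So any lower-priority $P$ or $M$ that puts in a location during the period received its own data within the period.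

Consider $P_k$ with data $(p,j_0)$. A lower-priority $P$ or $S$ uses a column that was fresh at a time when $p$ was already assigned, hence a column $>p$. A lower-priority $M$ has a fresh bound $>p$, hence uses only columns $>p$. So none of them uses a location in $C_p$.

Consider $M_k$ with data $(b,G)$. Let first a lower-priority $P$ or $S$ put in a location. If $M_k$ was not exhausted when the column was chosen, the locations were chosen outside $Q_k$, by the condition on $j_0$ or on $q$. If $M_k$ was already exhausted then, freshness put the column beyond all columns meeting $Q_k$. Let now $M_i$, $i>k$, put in a location, and let $(b_i,G_i)$ be its data. If $M_k$ was not exhausted when $M_i$ received these data, then $M_k\in G_i$ with its current data, and $Q_i\cap Q_k=\emptyset$ by (4). Otherwise freshness put $b_i$ beyond all columns meeting $Q_k$, and the columns of $Q_i$ are $>b_i$.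

An $S_k$ uses a fresh column, so its location is new as well. $\square$

**Claim 2.** Every requirement acts only finitely often.

**Proof.** *Purpose: to turn infinitely many actions into a computable reduction of $\pi$ to $\nu$.* By induction on $r$, let $s_0$ be a stage after which no requirement of higher priority than $R_r$ acts. Then $R_r$ is not initialized after $s_0$.

If $R_r=S_k$, it acts at most once.

Let $R_r=P_k$. After $s_0$ it acts via (a) at most once, since data are then kept forever. Suppose it acts via (b) infinitely often with its final data. By Claim 1, each such action increases $m$ by one and nothing else changes $m$. So for every $m$ there is a stage $s_m$, with $s_0'<s_1'<\cdots$ where $s_m'=s_m$, at which (b) was applied with this $m$. Hence $\varphi_k(c_j)\downarrow$ for all $j$. For fixed $j$ and all $m>j$ we have $\pi_{s_m}(j)\cap[0,m)=\nu_{s_m}(\varphi_k(c_j))\cap[0,m)$, so $\pi(j)=\nu(\varphi_k(c_j))$ by Lemma 5(b). As $j\mapsto c_j$ is computable, $\pi\le\nu$, a contradiction.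

Let $R_r=M_k$. After $s_0$ it acts via (a) and via (b) at most once each. Suppose it acts via (c) infinitely often with its final data. As before, for every $m$ there is a stage $s_m$ at which (c) was applied with this $m$, and $s_m\to\infty$. So all terms of its sequence exist, $j\mapsto w_j$ is total computable, and $\pi(j)=\nu(w_j)$ for all $j$ by Lemma 5(b). Thus $\pi\le\nu$, a contradiction. $\square$

**Claim 3.** All requirements are met.

**Proof.** Fix $R_r$. By Claim 2 there is a stage $s_1\ge r$ after which no $R_{r'}$ with $r'\le r$ acts. Then no $R_{r'}$ with $r'\le r$ requires attention at any stage $>s_1$, since otherwise one of them would act. In particular, by the clauses (a), all $P$ and $M$ among them have final data.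

**The case $R_r=S_k$.** *Purpose: to see that $\pi(k)$ is a value of $\mu$.* Since $S_k$ does not require attention after $s_1$, it has acted and put $\psi(q)=k$ for some $q$. By (3), $\mu(q)=\pi(k)$.

**The case $R_r=P_k$.** *Purpose: to show that a true reduction would keep $P_k$ acting.* Suppose $\varphi_k$ is total and $\mu=\nu\circ\varphi_k$. Let $m$ be the final number of $c_j$'s in $\operatorname{dom}\psi$, which is finite by Claims 1 and 2. For $j<m$ we have $\pi(j)=\mu(c_j)=\nu(\varphi_k(c_j))$ by Claim 1 and (3). By Lemma 5(a), clause (b) holds at all large stages, a contradiction.

**The case $R_r=M_k$.** *Purpose: to show that a true reduction would exhaust $M_k$ and then make $Y$ computable.* Suppose $\varphi_k$ is total and $\nu=\mu\circ\varphi_k$. Let $(b,G)$ be the final data and let $q_0,\dots,q_{m-1}$ be the elements of $Q_k\cap\operatorname{dom}\psi$, finitely many by Claims 1 and 2. For $j<m$, by Claim 1 and (3),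
$$\pi(j)=\mu(q_j)=\mu(\varphi_k(w_j))=\nu(w_j).$$
If $q_m$ existed, then by Lemma 5(a) the conditions of clause (c) would hold at all large stages and $M_k$ would require attention, a contradiction. So $q_m$ does not exist and $Q_k=\{q_0,\dots,q_{m-1}\}$. Then the term with index $s$ does not exist for any $s\ge m$. Since clause (b) does not apply at stages $>s_1$, $M_k$ with its final data was declared exhausted at some stage $s_2\le s_1$. Let $B=\operatorname{col}(q_{m-1})$, or $B=b$ if $m=0$. In either case $B\ge b$, and $B$ is at least every column meeting $Q_k$.

**Step (i): $\operatorname{dom}\psi\cap\bigcup_{p\le B}C_p$ is finite.** *This takes care of the columns that $M_k$ can no longer use.* At $s_2$ all lower-priority $P$ and $M$ are initialized. Afterwards $M_k$ stays exhausted with its data, so fresh numbers exceed $b$ and all columns meeting $Q_k$, hence exceed $B$. So after $s_2$ the lower-priority requirements put only locations in columns $>B$ into $\operatorname{dom}\psi$: each $S$ uses a fresh column, and each $P$ or $M$ uses data assigned after $s_2$. The requirements $R_{r'}$ with $r'\le r$ do nothing after $s_1\ge s_2$. So all elements of the set in question lie in the finite set $\operatorname{dom}\psi_{s_1+1}$.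

**Step (ii): if $q\in\operatorname{ran}\varphi_k$ and $\operatorname{col}(q)>B$, then $q\in Q_i$ for some $M_i\in G$.** *This says why the search for $q_m$ failed.* By the Observation, each $M_i\in G$ keeps its recorded data forever, and is never exhausted, from the moment $M_k$ received its final data. Hence all terms of its sequence exist: if the term with index $t$ did not exist, $M_i$ would require attention via (b) at every stage $\ge\max(t,s_1+1)$, which is excluded. As their columns strictly increase, the columns of the terms of $M_i$ are unbounded. Now suppose $q=\varphi_k(w)$ has column $>B$ and lies in no $Q_i$ with $M_i\in G$. Then $\operatorname{col}(q)>b$, and $\operatorname{col}(q)>\operatorname{col}(q_{m-1})$ if $m>0$. For each $M_i\in G$ a term with column $\ge\operatorname{col}(q)$ is found, and $q$ does not occur among the terms up to it. So $w$ satisfies the search condition for the term with index $m$, and $q_m$ would exist, a contradiction.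

**Step (iii): for $M_i\in G$, $\operatorname{dom}\psi\cap Q_i$ is finite.** *This takes care of the locations held by higher-priority requirements.* By Claim 1 its elements were all put in by $M_i$ itself, which acts only finitely often by Claim 2.

**Step (iv): $Y$ is computable.** *This is the contradiction.* Let $D=\operatorname{dom}\psi\cap\operatorname{ran}\varphi_k$. Its elements in columns $\le B$ are finitely many by (i). Its elements in columns $>B$ lie in the finitely many sets $\operatorname{dom}\psi\cap Q_i$, $M_i\in G$, by (ii), and these sets are finite by (iii). So $D$ is finite. Let $D'=\{q\in D:y\in\mu(q)\}$. If $q\in\operatorname{ran}\varphi_k\setminus D$, then $q\notin\operatorname{dom}\psi$ and $y\notin\mu(q)$ by (3). Hence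
$$Y=\{w:y\in\nu(w)\}=\{w:y\in\mu(\varphi_k(w))\}=\varphi_k^{-1}(D').$$
Since $\varphi_k$ is total computable and $D'$ is finite, $Y$ is computable, contrary to the hypothesis of Proposition B. $\square$

**End of the proof of Proposition B.** By the requirements $S_k$ the map $\mu$ is onto $\mathcal A$, so it is an $X$-computable numbering of $\mathcal A$. By the requirements $P_k$ we have $\mu\not\le\nu$, and by the requirements $M_k$ we have $\nu\not\le\mu$. This proves Proposition B, and with it Theorem 1 and the Corollary. $\square$
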